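\title{Unbounded duplication languages over three letters are not context-free}

\begin{abstract}
The unbounded duplication language of a nonempty word $w$ is the set of all words obtained from $w$ by repeatedly replacing a factor $x$ by $xx$. It is known to be regular exactly when $w$ contains at most two different letters. We prove that it is context-free only in that case; in particular, the language generated by $abc$ is not context-free. The proof builds exponentially many long square-free words $x$ that are canceled by short words $v$, so that $xxv$ lies in the language while $xx'z$ does not when $x\neq x'$ and $z$ is short, and then applies an interchange argument. We first carry this out over a large alphabet with a marker letter, and then over three letters, where the marker is replaced by an estimate of how fast a word can be consumed from its two ends.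
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $V$ be a finite alphabet, $V^*$ the set of all words over $V$, $\varepsilon$ the empty word, and $V^+=V^*\setminus\{\varepsilon\}$. A \emph{duplication} replaces a word $uxv$, with $u,v\in V^*$ and $x\in V^+$, by $uxxv$. For $w\in V^+$, the \emph{unbounded duplication language} $D^*(w)$ is the set of all words obtained from $w$ by finitely many duplications (possibly none). Equivalently, $D^*(w)$ is the smallest language that contains $w$ and contains $uxxv$ whenever it contains $uxv$ with $x\neq\varepsilon$. The word ``unbounded'' refers to the length of $x$, on which no restriction is placed.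

It is convenient to read duplications backwards. A \emph{square} is a word $pp$ with $p\neq\varepsilon$, and a word is \emph{square-free} if none of its factors is a square. A word lies in $D^*(w)$ if and only if it can be brought to $w$ by repeatedly replacing a square $pp$ by $p$.

\begin{example}\label{ex:binary}
We have $D^*(a)=\{a^i:i\ge1\}$ and $D^*(ab)=a\{a,b\}^*b$. For the second equality, a duplication changes neither the first nor the last letter, which gives one inclusion. Conversely, take a word in $a\{a,b\}^*b$ and reduce squares until none is left. The result is a square-free word over $\{a,b\}$, hence one of $a$, $b$, $ab$, $ba$, $aba$, $bab$, and only $ab$ begins with $a$ and ends with $b$.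
\end{example}

Over three letters there are arbitrarily long square-free words, and a square-free word other than $w$ cannot lie in $D^*(w)$; for instance $abcbac\notin D^*(abc)$. The passage from two letters to three is already visible at the level of regular languages, by the following known result, which we quote without proof.

\begin{theorem}\label{thm:regular}
The language $D^*(w)$ is regular if and only if $w$ contains at most two different letters.
\end{theorem}

The next question is whether $D^*(w)$ is context-free for every finite alphabet $V$ and every $w\in V^+$. It is posed in \cite{JPR} in the words: ``We do not know whether or not all unbounded duplication languages are context-free.''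

Either answer is plausible. Copying is the textbook source of languages that are not context-free, such as $\{xx: x\in\{a,b\}^+\}$. But Example~\ref{ex:binary} shows that iterated copying may erase all trace of the individual copies, and over three letters there is a mechanism that looks like a stack.

\begin{example}\label{ex:stack}
The word $abcbac$ is not in $D^*(abc)$, but it is a prefix of a word in $D^*(abc)$. To append a letter $e$ to a prefix already built, duplicate a suffix of that prefix which begins with $e$. Marking the end of the prefix by a bar, we duplicate $bc$, then $abcb$, then $cba$: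
\[
abc\,|\ ,\qquad abcb\,|\,c\ ,\qquad abcba\,|\,bcb\,c\ ,\qquad abcbac\,|\,ba\,bcb\,c .
\]
The pieces $c$, $bcb$, $ba$ pile up to the right of the bar, and when the construction is undone they are used last in, first out.
\end{example}

Nested dependencies of this kind are what a pushdown automaton handles. Moreover, pumping upward is free: if $u_1x u_2yu_3\in D^*(w)$, then $u_1x^iu_2y^iu_3\in D^*(w)$ for all $i\ge1$, so the pumping lemma says nothing except for the exponent $0$. Nevertheless the answer is negative, and as strongly as Theorem~\ref{thm:regular} permits.

\begin{theorem}\label{thm:main}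
The language $D^*(w)$ is context-free if and only if $w$ contains at most two different letters; equivalently, by Theorem~\ref{thm:regular}, if and only if it is regular. In particular, $D^*(abc)$ is not context-free.
\end{theorem}

The idea is to make the stack cheap. We construct exponentially many long square-free words $x$ of the same length, each canceled by a much shorter word $v$, in the sense that $xv$ reduces to a fixed word. Then $xxv$ also reduces to that word, because one copy of $x$ disappears in a single step. On the other hand, if $x\neq x'$, then $xx'$ has no such shortcut, and a short word $z$ is too short to cancel it. A context-free language cannot make this distinction: among exponentially many words $xxv$, two have derivation trees with interchangeable subtrees, and the interchange produces a word $xx'z$.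

Section~\ref{sec:swap} makes the last sentence precise. Section~\ref{sec:marker} carries out the plan for one word over an alphabet of $108$ letters (Theorem~\ref{thm:marker}); this short argument already answers the question as posed. It relies on a letter that occurs exactly twice, which is not available over three letters. Section~\ref{sec:eating} gives the quantitative substitute, Sections~\ref{sec:morphism} and~\ref{sec:words} construct words over $\{a,b,c\}$ to which it applies, and Section~\ref{sec:proof} completes the proof of Theorem~\ref{thm:main}.

\section{Reductions and swapping}\label{sec:swap}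

Positions in a word are numbered from $0$, and $[i,j)$ is the interval of positions $i,\dots,j-1$. A word has \emph{period} $l$ if any two of its letters at distance $l$ are equal. In an occurrence of a square $pp$, the \emph{counterpart} of a position is the position at distance $|p|$ in the other half; it carries the same letter. A \emph{morphism} $h$ is a map between sets of words with $h(uv)=h(u)h(v)$; it is \emph{non-erasing} if no letter is sent to $\varepsilon$, \emph{uniform} if all letters have images of the same length, and \emph{square-free} if it maps square-free words to square-free words.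

Write $W\to W'$ if $W=q_1ppq_2$ and $W'=q_1pq_2$ with $p\neq\varepsilon$, and let $\to^*$ be the reflexive and transitive closure of $\to$. Then
\[
D^*(w)=\{W: W\to^*w\}.
\]
If $W\to W'$, then $uWz\to uW'z$ for all words $u,z$, and $h(W)\to h(W')$ for every non-erasing morphism $h$, since $h(q_1ppq_2)=h(q_1)h(p)h(p)h(q_2)$.

Recall that a context-free language $L$ with $\varepsilon\notin L$ is generated by a grammar in \emph{Chomsky normal form}: every rule rewrites a nonterminal either to two nonterminals or to one letter. In a derivation tree, the \emph{yield} of a node is the factor of the derived word that lies below it, and a subtree may be replaced by any other subtree whose root carries the same nonterminal. The languages $D^*(w)$ do not contain $\varepsilon$, since duplications increase the length. The following is a form of the interchange lemma of Ogden, Ross and Winklmann \cite{ORW}.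

\begin{lemma}\label{lem:interchange}
Let $L\not\ni\varepsilon$ be generated by a grammar in Chomsky normal form with $\gamma$ nonterminals. Let $Q\subseteq L$ be a finite set of words of the same length $N$, and let $1\le m\le N$. Then there are a subset $Q'\subseteq Q$ with $|Q'|\ge|Q|/(\gamma(N+1)^2)$ and integers $\omega,l$ with $m/2<l\le m$ such that, factoring every $W\in Q'$ as $W=W_1W_2W_3$ with $|W_1|=\omega$ and $|W_2|=l$, we have $W_1Z_2W_3\in L$ for all $W,Z\in Q'$.
\end{lemma}

\begin{proof}
Fix a derivation tree of $W\in Q$ and descend from the root, always to a child with the longer yield, until the yield has length at most $m$. A node whose yield is longer than $m\ge1$ has two nonterminal children, so the descent is well defined. The node reached is either the root, and then $N=m$, or the child with the longer yield of a node whose yield is longer than $m$. In both cases its yield $W_2$ satisfies $m/2<|W_2|\le m$. Write $W=W_1W_2W_3$ accordingly and let $A$ be the nonterminal at this node. The triple $(A,|W_1|,|W_2|)$ takes at most $\gamma(N+1)^2$ values. Let $Q'$ be a largest set of words with the same triple; for $W,Z\in Q'$, replacing the subtree of $W$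 by that of $Z$ gives a derivation tree of $W_1Z_2W_3$.
\end{proof}

We shall apply Lemma~\ref{lem:interchange} to words that contain two copies of a word $x$, with $m=|x|$. The exchanged window is then too short to contain the same part of $x$ in both copies, and long enough to contain a linear number of places where the words of the family vary. The next lemma does this counting once, for both of our applications.

\begin{lemma}[swapping]\label{lem:swap}
Let $L\not\ni\varepsilon$ be generated by a grammar in Chomsky normal form with $\gamma$ nonterminals. Let $b,n\ge1$ be integers and $\eta>0$ a real number with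
\begin{equation}\label{eq:large}
2^{\eta n-2}\ \ge\ 4\gamma\,(nb+1)(3nb+1)^2 .
\end{equation}
Let $I\subseteq\{1,\dots,n\}$. For $1\le i\le n$ let $\mathcal B_i$ be a set of words of length $b$, with two elements if $i\in I$ and one element if $i\notin I$, and let $\mathcal X=\{y_1\cdots y_n: y_i\in\mathcal B_i\}$. Let $u,u'$ be words, and suppose that for each $x\in\mathcal X$ a word $z_x$ is given with $u\,x\,u'\,x\,z_x\in L$ and
\begin{equation}\label{eq:short}
|u|+|u'|+|z_x|+2(n-|I|)\,b\ \le\ \bigl(\tfrac12-\eta\bigr)nb .
\end{equation}
Then there are $x^1\ne x^2$ in $\mathcal X$ and a word $z$ such that $u\,x^1u'\,x^2z\in L$, $|z|\le\max_x|z_x|$, and every letter of $z$ occurs in some $z_x$.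
\end{lemma}

For fixed $\gamma$, $b$, $\eta$, condition \eqref{eq:large} holds for all large $n$.

\begin{proof}
Call $y_i$ the $i$th block of $x=y_1\cdots y_n$. The $2^{|I|}$ words $W_x=u\,x\,u'\,x\,z_x$ are distinct. By \eqref{eq:short}, $|z_x|\le nb/2$, so they have at most $nb+1$ different lengths, and there is a set $Q$ of at least $2^{|I|}/(nb+1)$ of them with a common length $N$; again by \eqref{eq:short}, $nb\le N\le3nb$. Apply Lemma~\ref{lem:interchange} with $m=nb$. It gives $Q'\subseteq Q$ and a window $\Omega=[\omega,\omega+l)$ with $nb/2<l\le nb$.

For $i\in I$ and $\kappa\in\{1,2\}$, let $J_i^\kappa$ be the interval of positions occupied by the $i$th block of the $\kappa$th copy of $x$ in $W_x$. These intervals do not depend on $x$ and are pairwise disjoint. Call $J_i^\kappa$ \emph{cut} if it meets both $\Omega$ and its complement. A cut interval contains both $\omega-1$ and $\omega$, or both $\omega+l-1$ and $\omega+l$, so at most two intervals are cut. Each of them can carry two possible blocks, so there is $Q''\subseteq Q'$ whose words agree on the cut intervals and such that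
\[
|Q''|\ \ge\ \frac{|Q'|}4\ \ge\ \frac{2^{|I|}}{4\gamma(nb+1)(3nb+1)^2}\ \ge\ 2^{|I|-(\eta n-2)} .
\]

Let $U_\kappa=\{i\in I:J_i^\kappa\subseteq\Omega\}$. An interval containing both $J_i^1$ and $J_i^2$ has length at least $nb+|u'|+b>l$, so $U_1\cap U_2=\emptyset$. The number of positions that lie in no $J_i^\kappa$ is the left side of \eqref{eq:short}. Hence more than $nb/2-(\frac12-\eta)nb=\eta nb$ positions of $\Omega$ lie in the intervals $J_i^\kappa$, and fewer than $2b$ of these lie in cut intervals. Therefore $|U_1\cup U_2|=|U_1|+|U_2|>\eta n-2$. If all words of $Q''$ had the same $i$th block for every $i\in U_1\cup U_2$, we would get $|Q''|\le2^{|I|-|U_1\cup U_2|}<2^{|I|-(\eta n-2)}$, which is false. So there are $W=W_x$ and $Z=W_{x'}$ in $Q''$ such that $x$ and $x'$ have different $i_0$th blocks for some $i_0\in U_1\cup U_2$.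

The word $W_1Z_2W_3\in L$ has length $N$; it has the letters of $Z$ on $\Omega$ and those of $W$ elsewhere. On the first $|u|+|u'|+2nb$ positions, $W$ and $Z$ agree outside the intervals $J_i^\kappa$ and on the cut intervals. Hence $W_1Z_2W_3=u\,x^1u'\,x^2z$, where the $i$th block of $x^\kappa$ is that of $x'$ for $i\in U_\kappa$ and that of $x$ otherwise. Thus $x^1,x^2\in\mathcal X$, $|z|=|z_x|$, and each letter of $z$ is taken from $z_x$ or $z_{x'}$. Since $i_0$ lies in exactly one of $U_1,U_2$, the words $x^1$ and $x^2$ have different $i_0$th blocks.
\end{proof}

\section{A word with a marker}\label{sec:marker}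

\subsection{The idea on five letters}

Let $P=0123$. Since $P$ ends with $1\cdot23$ and with $2\cdot3$, we have $P\,1\,23\to P$ and $P\,2\,3\to P$. Consider the square-free word $x=P1\,P2$ and the word $v=3\,1\,23$. Then
\[
xv=01231\,01\,\underline{23\,23}\,123\ \to\ \underline{01231\,01231}\,23\ \to\ 0\,\underline{123\,123}\ \to\ 0123 .
\]
The first step turns the last block $P2$ into $P$. The next letter of $v$ turns this $P$ into a copy of the preceding block $P1$, and the two copies merge. The letter $0$ costs nothing: if it is replaced by a hundred new letters, $x$ becomes long and $v$ stays the same.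

Now add a marker letter $\$$. We have $\$x\$xv\to\$xv\to^*\$P$. Replace the second $x$ by the square-free word $x'=P2\,P1$ and ask for which words $z$ without $\$$ the word $\$x\$x'z$ reduces to $\$P$. At some step the two markers must merge. Until then $x$ cannot change, so the square that merges them is $\$x\$x$, and $x'z$ must first be reduced to a word that begins with $x$. As $x'$ is square-free, reductions of $x'z$ can only shorten $x'$ from the right. The words $x$ and $x'$ have only four initial letters in common, so the other six letters of $x$ must be supplied by $z$. Thus $|z|\ge6$, whereas $|v|=4$. The rest of this section widens this gap to a linear one.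

\subsection{Long words with short cancelers}

\begin{lemma}\label{lem:cancel}
Let $P$ be a word, and for $j$ in a finite set of symbols let $r_j\neq\varepsilon$ and $s_j$ be words such that $r_js_j$ is a suffix of $P$. For a sequence of symbols $\sigma=\sigma_1\cdots\sigma_n$, $n\ge1$, put
\begin{equation}\label{eq:xv}
x(\sigma)=Pr_{\sigma_1}Pr_{\sigma_2}\cdots Pr_{\sigma_n},\qquad
v(\sigma)=s_{\sigma_n}\;r_{\sigma_{n-1}}s_{\sigma_{n-1}}\cdots r_{\sigma_1}s_{\sigma_1}.
\end{equation}
Then $x(\sigma)v(\sigma)\to^*P$.
\end{lemma}

\begin{proof}
The word $Pr_js_j$ ends with the square $(r_js_j)^2$, so $Pr_js_j\to P$; this is the case $n=1$. For $n\ge2$ let $\sigma'=\sigma_1\cdots\sigma_{n-1}$. Then $v(\sigma)=s_{\sigma_n}r_{\sigma_{n-1}}v(\sigma')$, and $x(\sigma')$ ends with $Pr_{\sigma_{n-1}}$, so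
\[
x(\sigma)v(\sigma)=x(\sigma')\,Pr_{\sigma_n}s_{\sigma_n}\,r_{\sigma_{n-1}}v(\sigma')\ \to\ x(\sigma')\,Pr_{\sigma_{n-1}}\,v(\sigma')\ \to\ x(\sigma')v(\sigma'),
\]
and induction applies.
\end{proof}

The factors $Pr_{\sigma_i}$ of $x(\sigma)$ are called its \emph{blocks}. In this section the alphabet is $\{\$,f_1,\dots,f_{100},g_1,\dots,g_6,\delta\}$ and
\[
P=f_1\cdots f_{100}\,g_1\cdots g_6\,\delta,\qquad r_j=g_j,\qquad s_j=g_{j+1}\cdots g_6\,\delta\qquad(1\le j\le6).
\]
Blocks have length $108$, and $1\le|s_j|\le6$, so $|x(\sigma)|=108n$ and $|v(\sigma)|\le7n$.

\begin{theorem}\label{thm:marker}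
The language $D^*(\$f_1\cdots f_{100}\,g_1\cdots g_6\,\delta)$ is not context-free.
\end{theorem}

We need many sequences $\sigma$ for which $x(\sigma)$ is square-free, and the family must be closed under the mixing performed in Lemma~\ref{lem:swap}. Both are achieved by letting each symbol carry a letter of a fixed square-free word and one free bit. By Thue's theorem there is an infinite square-free word $t_1t_2\cdots$ over $\{1,2,3\}$.

\begin{lemma}\label{lem:sqfree}
If $\sigma_i\in\{t_i,t_i+3\}$ for $1\le i\le n$, then $x(\sigma)$ is square-free.
\end{lemma}

\begin{proof}
Let $pp$ be a square in $x(\sigma)$. Suppose first that it contains $f_1$. This letter occurs exactly at the positions divisible by $108$, and an occurrence and its counterpart are at distance $|p|$, so $|p|=108k$ with $k\ge1$. Each half then contains the last letters of exactly $k$ consecutive blocks, and the counterpart of the last letter of block $i$ is the last letter of block $i+k$. Hence $\sigma_i\cdots\sigma_{i+k-1}=\sigma_{i+k}\cdots\sigma_{i+2k-1}$ for some $i$. Since $\sigma_i$ determines $t_i$, this gives a square in $t_1t_2\cdots$, a contradiction.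

If $pp$ does not contain $f_1$, it lies in a word $f_2\cdots f_{100}g_1\cdots g_6\delta g_j$. There only one pair of positions carries equal letters, and they are at distance $|s_j|+1\ge2$. But $pp$ has $|p|$ such pairs, at distance $|p|$; so $|p|=1$ and $|p|\ge2$, a contradiction.
\end{proof}

\subsection{The marker lemma}

\begin{lemma}\label{lem:prefix}
If $y$ is square-free and $yz\to^*Y$, then $Y=y'z'$ with $y'$ a prefix of $y$ and $|z'|\le|z|$.
\end{lemma}

\begin{proof}
A prefix of $y$ is square-free, so it suffices to treat one step $yz=q_1ppq_2\to q_1pq_2$. Since $y$ is square-free, $|q_1pp|>|y|$, that is, $|q_2|<|z|$. If $|q_1p|\le|y|$, take $y'=q_1p$ and $z'=q_2$. If $|q_1p|>|y|$, then $q_1pq_2$ begins with $y$; take $y'=y$, so that $|z'|=|z|-|p|$.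
\end{proof}

\begin{lemma}\label{lem:marker}
Let $x,y$ be square-free, let $x,y,z$ contain no $\$$, and let $\$x\$yz\in D^*(\$P)$. Then $x$ and $y$ have a common prefix of length at least $|x|-|z|$.
\end{lemma}

\begin{proof}
Along a reduction of $\$x\$yz$ to $\$P$, the number of markers drops from $2$ to $1$. In a word with two markers, a square that contains a marker contains both, one in each half, and reducing it causes the drop. So before the drop only squares without $\$$ are reduced. None of them lies in $x$. Hence just before the drop the word is $\$x\$Y$ with $yz\to^*Y$. The square reduced at the drop begins at or before the first marker, which is the first letter of the word; so it is $\$q\$q$ with $q$ free of markers. This forces $q=x$, and $x$ is a prefix of $Y$. By Lemma~\ref{lem:prefix}, $Y=y'z'$ with $y'$ a prefix of $y$ and $|z'|\le|z|$, whence $|y'|\ge|x|-|z|$. Both $x$ and $y'$ are prefixes of $Y$, so $x$ and $y$ agree on their first $\min(|x|,|y'|)\ge|x|-|z|$ letters.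
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:marker}]
Suppose that $L=D^*(\$P)$ is context-free, and fix a grammar in Chomsky normal form. Let $n$ be a multiple of $10$, large enough for \eqref{eq:large} with $b=108$ and $\eta=\frac15$. Let $I=\{1,\dots,9n/10\}$, $\mathcal B_i=\{Pg_{t_i},Pg_{t_i+3}\}$ for $i\in I$ and $\mathcal B_i=\{Pg_{t_i}\}$ for $i\notin I$. The words in $\mathcal X$ are of the form $x(\sigma)$ and are square-free by Lemma~\ref{lem:sqfree}. By Lemma~\ref{lem:cancel},
\[
\$x(\sigma)\$x(\sigma)v(\sigma)\ \to\ \$x(\sigma)v(\sigma)\ \to^*\ \$P .
\]
Take $u=u'=\$$ and $z_{x(\sigma)}=v(\sigma)$. Condition \eqref{eq:short} holds because $2+7n+21.6n\le32.4n$. Lemma~\ref{lem:swap} gives $\$x^1\$x^2z\in L$ with $x^1\neq x^2$ in $\mathcal X$, $|z|\le7n$ and $z$ free of markers. The words $x^1$ and $x^2$ differ in one of the first $9n/10$ blocks, so their longest common prefix is shorter than $97.2n$. By Lemma~\ref{lem:marker} it has length at least $108n-7n=101n$, a contradiction.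
\end{proof}

\begin{remark}\label{rem:frozen}
The bits in the last tenth of the blocks are frozen because a short tail can repair a late difference. If $x=x''Pg_j$ and $x'=x''Pg_{i}$, then $x's_{i}g_j\to x$, so $\$x\$x's_ig_jv$ reduces to $\$P$ whenever $\$x\$xv$ does, at the price of at most seven more letters.
\end{remark}

\section{How fast a word can be consumed from its ends}\label{sec:eating}

Over $\{a,b,c\}$ no letter can serve as a marker. One can encode a large alphabet by a morphism $h$, and $h$ maps reductions to reductions, so membership in the language is preserved. Non-membership is the difficulty: a reduction of $h(W)$ may use a square that is not aligned with the images of letters, and from then on the word is not in the image of $h$. We therefore need a lower bound on the length of the tail that holds for arbitrary reductions.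

Call a factor $\pi_1\pi_2\pi_1$ of a word, with $\pi_1\neq\varepsilon$, a \emph{repetition}. Repetitions govern how a square-free word $y$ is shortened by its context. If $y$ ends with $\pi_1\pi_2\pi_1$ and $z$ begins with $\pi_2$, then $yz$ contains $(\pi_1\pi_2)^2$, and deleting the second half removes $|\pi_1|$ letters of $y$ and $|\pi_2|$ letters of $z$. So $|\pi_1|/|\pi_2|$ is an exchange rate, and a bound on it should bound the number of letters of $y$ that a given context can remove.

Let $K\ge41$ and $M>0$ be real numbers. We consider words $y$ in which every repetition $\pi_1\pi_2\pi_1$ satisfies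
\begin{itemize}
\item[(R1)] $|\pi_1|\le K|\pi_2|$;
\item[(R2)] if $|\pi_1|>M$, then $|\pi_1|\le20|\pi_2|$.
\end{itemize}
Such a word is square-free, by (R1) with $\pi_2=\varepsilon$. Both conditions pass to factors and are invariant under reversal of words.

\begin{lemma}\label{lem:eating}
Let $y$ satisfy \textup{(R1)} and \textup{(R2)}, let $u,z,w$ be arbitrary words, and let $uyz\to^*w$. Then
\[
|y|\le\max(4M,|w|)+K(|u|+|z|).
\]
\end{lemma}

\begin{proof}
The lemma follows from a statement about one step.

\medskip\noindent
\emph{Claim. If $y_1$ is a factor of $y$ with $|y_1|\ge4M$ and $u_1y_1z_1\to W$, then $W=u_2y_2z_2$, where $y_2$ is a factor of $y_1$ and $|y_1|-|y_2|\le K\Delta$ for $\Delta=|u_1|+|z_1|-|u_2|-|z_2|$.}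

\medskip
Indeed, the claim says that the quantity $|y_1|-K(|u_1|+|z_1|)$ does not decrease. Follow the reduction $uyz\to^*w$, starting with the decomposition $u\cdot y\cdot z$, until the middle factor is shorter than $4M$ or the word $w$ is reached. At that moment the middle factor has length at most $\max(4M,|w|)$, hence so has the quantity, and its initial value is $|y|-K(|u|+|z|)$.

To prove the claim, let $y_1$ occupy the interval $[i,j)$ and let the reduced square occupy $S=[s,s+2l)$. The word $W$ is obtained by deleting either half of $S$. Let $\rho_1$ and $\rho_2$ be the numbers of positions of $S$ to the left and to the right of $[i,j)$, and put $\theta=\rho_1+\rho_2$. Since $y_1$ is square-free, $\theta\ge1$. Reversing all words if necessary, assume $\rho_1\ge\rho_2$; then $\rho_1\ge1$, $s<i$ and $\theta\le2\rho_1$. We delete the first half $T=[s,s+l)$.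

If $\rho_1\ge l$, then $T$ lies to the left of $y_1$. Take $y_2=y_1$; nothing is lost, and $\Delta=l$.

Let $\rho_1<l$. Then $\rho_1=i-s$, and $\rho_2\le\rho_1<l$ gives $j>s+l$. So $T$ consists of the last $\rho_1$ positions of $u_1$ and the first $l-\rho_1$ positions of $y_1$. Let $y_2$ be the suffix of $y_1$ that remains. Then $\Delta=\rho_1$, and the \emph{loss} $|y_1|-|y_2|$ equals $l-\rho_1$. Let $J$ be the factor of $y_1$ on $S\cap[i,j)$; it has period $l$ and length $2l-\theta$. If $\theta\ge l$, then $l\le2\rho_1$ and the loss is at most $\rho_1=\Delta$. So let $\theta<l$. Then $J=\pi_1\pi_2\pi_1$ with $|\pi_1|=l-\theta\ge1$ and $|\pi_2|=\theta$, and the loss is $l-\rho_1=|\pi_1|+\rho_2$ (Figure~\ref{fig:eating}). There are three cases.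
\begin{itemize}
\item $\rho_2=0$. By (R1) the loss is $|\pi_1|\le K\theta=K\rho_1=K\Delta$.
\item $\rho_2\ge1$ and $|\pi_1|>M$. By (R2) the loss is at most $20\theta+\rho_2\le41\rho_1\le K\Delta$.
\item $\rho_2\ge1$ and $|\pi_1|\le M$. The square extends beyond both ends of $y_1$, so $J=y_1$ and $\theta=|y_1|-2|\pi_1|\ge2M$. Hence $\rho_1\ge M\ge|\pi_1|$, and the loss is at most $2\rho_1\le K\Delta$. \qedhere
\end{itemize}
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.9cm,y=0.6cm]
\draw[dashed] (0,0) rectangle node{$u_1$} (1.7,1);
\draw (1.7,0) rectangle node{$\pi_1$} (5.2,1);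
\draw (5.2,0) rectangle node{$\pi_2$} (7.2,1);
\draw (7.2,0) rectangle node{$\pi_1$} (10.7,1);
\draw[dashed] (10.7,0) rectangle node{$z_1$} (12.2,1);
\draw[|-|] (0.5,1.6) -- node[above]{first half (deleted)} (6,1.6);
\draw[|-|] (6,1.6) -- node[above]{second half} (11.5,1.6);
\draw[|-|] (0.5,-0.5) -- node[below]{$\rho_1$} (1.7,-0.5);
\draw[|-|] (1.7,-0.5) -- node[below]{$y_1$} (10.7,-0.5);
\draw[|-|] (10.7,-0.5) -- node[below]{$\rho_2$} (11.5,-0.5);
\end{tikzpicture}
\caption{A square in $u_1y_1z_1$ that extends $\rho_1$ letters to the left and $\rho_2$ letters to the right of the square-free factor $y_1$. Then $y_1=\pi_1\pi_2\pi_1$ with $|\pi_2|=\rho_1+\rho_2$. Deleting the first half removes $\rho_1$ letters of $u_1$ and $|\pi_1|+\rho_2$ letters of $y_1$.}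
\label{fig:eating}
\end{figure}

\begin{remark}\label{rem:R2}
Condition (R2) serves only for squares that extend beyond both ends. There the gap $\theta=\rho_1+\rho_2$ is filled from both sides, but only $\rho_1$ letters of the context are spent, so (R1) alone would give the rate $2K+1$. A factor $2$ is more than we can afford, since the whole proof rests on telling one copy of $x$ from two.
\end{remark}

\section{Uniform square-free morphisms into three letters}\label{sec:morphism}

To transfer bounds on repetitions from a large alphabet to $\{a,b,c\}$ we need a morphism that creates no squares, scales all lengths by the same factor, and whose letter images can be recognized. The existence of uniform square-free morphisms into three letters is due to Brandenburg \cite{Br}; we include a proof.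

Let $\varphi$ be the morphism $a\mapsto abc$, $b\mapsto ac$, $c\mapsto b$. Each word $\varphi^i(a)$ is a prefix of $\varphi^{i+1}(a)$, and these words define an infinite word
\[
\mathbf t=abcacbabcbacabcacbac\cdots
\]
with $\varphi(\mathbf t)=\mathbf t$. By Thue's theorem, $\mathbf t$ is square-free.

\begin{lemma}\label{lem:thue}
\begin{itemize}
\item[(a)] For every factor $f$ of $\mathbf t$ there is $R$ such that every factor of $\mathbf t$ of length $R$ contains $f$.
\item[(b)] The words $aba$, $bcab$ and $bacb$ are not factors of $\mathbf t$.
\item[(c)] The words $acbab$ and $babca$ are factors of $\mathbf t$.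
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $f$ occur in $\varphi^i(a)$. The words $\varphi^2(a)=abcacb$, $\varphi^2(b)=abcb$, $\varphi^2(c)=ac$ contain $a$, so each of $\varphi^{i+2}(a)$, $\varphi^{i+2}(b)$, $\varphi^{i+2}(c)$ contains $f$. Since $\mathbf t=\varphi^{i+2}(\mathbf t)$ is a concatenation of these three words, we may take for $R$ twice the largest of their lengths.

(b) The equality $\mathbf t=\varphi(\mathbf t)$ cuts $\mathbf t$ into pieces $abc$, $ac$, $b$, the images of the successive letters of $\mathbf t$. The letter $a$ occurs only at the start of a piece and $c$ only at the end. So $ab$ is the start of a piece $abc$, and $bc$ is the end of a piece $abc$: in $\mathbf t$, $ab$ is always followed by $c$, and $bc$ is always preceded by $a$. This excludes $aba$, and it excludes $bcab$, which would extend to the square $abcabc$. In an occurrence of $acb$, the letters $ac$ form a piece and the next piece begins with $b$, so it is $b$. Thus the occurrence is the image of an occurrence of $bc$, which is preceded by $a$; so $acb$ is preceded by the last letter $c$ of $\varphi(a)$, and $bacb$ does not occur.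

(c) The prefix displayed above contains $bca$ and $cab$, and $\varphi(bca)=acbabc$, $\varphi(cab)=babcac$.
\end{proof}

\begin{lemma}\label{lem:morphism}
For each $k\ge2$ there is a uniform square-free morphism $h$ from a $k$-letter alphabet to $\{a,b,c\}^*$, with letter images of a common length $\lambda\ge1$.
\end{lemma}

\begin{proof}
We build a square-free morphism $g$ that need not be uniform, and precede it by a square-free morphism $\psi$ under which every letter image contains each letter exactly once. The images under $g$ are long factors of $\mathbf t$ followed by an extra letter $b$, arranged so that the extra letter creates the words forbidden by Lemma~\ref{lem:thue}(b) and is recognized through them.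

\emph{Step 1: the words $F_j$.} Let $R$ be such that every factor of $\mathbf t$ of length $R$ contains $acbab$ and $babca$, and put $m=kR$. Choose $k+1$ consecutive occurrences of $acbab$; their starting positions differ by at most $kR=m$. Let $S_0,\dots,S_k$ be the factors of length $m$ that start at these positions. They are distinct: if the factors of length $m$ starting at two positions at distance $\xi$, $1\le\xi\le m$, were equal, their union would have period $\xi$ and length $m+\xi\ge2\xi$, and would contain a square. In the same way, $k+1$ consecutive occurrences of $babca$, taken beyond position $m$, are the ends of distinct factors $E_0,\dots,E_k$ of length $m$. By Lemma~\ref{lem:thue}(a), $E_j$ occurs arbitrarily far to the right, so there is a factor $F_j$ of $\mathbf t$ with prefix $S_j$, suffix $E_j$ and $|F_j|\ge2m\ge10$. For $i\neq j$, every common prefix and every common suffix of $F_i$ and $F_j$ is shorter than $m$; in particular $F_i\ne F_j$.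

\emph{Step 2: separators.} Let $g(j)=F_jb$ for $j\in\{0,\dots,k\}$. Let $j_1\cdots j_q$ be square-free and suppose that $Z=g(j_1\cdots j_q)$ contains a square $pp$. Call the last letter of each $g(j_i)$ a \emph{separator} and write it $b^*$. Its surroundings are
\[
babca\;b^*\;acbab ,
\]
with the right part missing for the last separator. As the $F_j$ are square-free, $pp$ contains a separator. We claim that \emph{the counterpart of each separator in $pp$ is a separator}.

An occurrence of $aba$, $bcab$ or $bacb$ in $Z$ must contain a separator, by Lemma~\ref{lem:thue}(b). The factors of length $3$ containing a separator are $cab^*$, $ab^*a$, $b^*ac$, and those of length $4$ are $bcab^*$, $cab^*a$, $ab^*ac$, $b^*acb$. So the three words occur in $Z$ only as $ab^*a$, $bcab^*$, $b^*acb$. Let $H$ be the half of $pp$ that contains a given separator $b^*$. If $H$ contains this separator in one of these three configurations, the other half contains the same word at the counterpart positions, and the claim follows. Otherwise $b^*$ is the first or last letter of $H$ and $|H|\le3$, and the other half is the word of the same length immediately before or after $H$: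
\[
\begin{array}{c|ccccc}
H & b^* & ab^* & b^*a & cab^* & b^*ac\\\hline
\text{before} & a & bc & ca & bab & bca\\
\text{after} & a & ac & cb & acb & bab
\end{array}
\]
In no column does either word equal $H$, so this case does not arise, and the claim is proved.

\emph{Step 3: $g$ is square-free.} By the claim, both halves of $pp$ contain $\nu\ge1$ separators, at the same offsets. Let those of the first half follow $F_{j_i},\dots,F_{j_{i+\nu-1}}$; those of the second half follow $F_{j_{i+\nu}},\dots,F_{j_{i+2\nu-1}}$. Let $p'$ be the part of $p$ before its first separator and $p''$ the part after its last one. Comparing the halves, we find that $F_{j_{i+\kappa}}=F_{j_{i+\nu+\kappa}}$, hence $j_{i+\kappa}=j_{i+\nu+\kappa}$, for $1\le\kappa<\nu$; that $F_{j_{i+\nu}}=p''p'$; that $p'$ is a suffix of $F_{j_i}$; and that $p''$ is empty or a prefix of $F_{j_{i+2\nu}}$. If $j_i=j_{i+\nu}$, then $j_i\cdots j_{i+2\nu-1}$ is a square. If $p''\neq\varepsilon$ and $j_{i+\nu}=j_{i+2\nu}$, then $j_{i+1}\cdots j_{i+2\nu}$ is a square. In the remaining case $p'$ is a common suffix of two different $F_j$, and $p''$ is empty or a common prefix of two different $F_j$, so $|F_{j_{i+\nu}}|=|p''|+|p'|<2m$.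 All three cases are contradictory.

\emph{Step 4: uniformity.} For $e\in\{1,\dots,k\}$ let $\psi(e)=0\,e\,(e+1)\cdots k\,1\cdots(e-1)$, a word that contains each of $0,\dots,k$ once. Let $pp$ be a square in $\psi(e_1\cdots e_q)$. If it did not contain $0$, it would lie in a word with pairwise distinct letters. So it contains $0$, which occurs exactly at the positions divisible by $k+1$, and $|p|=\nu(k+1)$ with $\nu\ge1$. Each half contains the second letters of $\nu$ consecutive images $\psi(e_i)$, and these second letters are the $e_i$ themselves; so $e_1\cdots e_q$ contains a square. Thus $\psi$ is square-free. The morphism $h=g\circ\psi$ is square-free, and $|h(e)|=\sum_{j=0}^k(|F_j|+1)$ for every $e$.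
\end{proof}

\begin{lemma}\label{lem:sync}
Let $h$ and $\lambda$ be as in Lemma~\ref{lem:morphism}. Then $h$ is injective on letters. If $X$ has no two equal adjacent letters and $e$ is a letter, then $h(e)$ occurs in $h(X)$ only at positions divisible by $\lambda$.
\end{lemma}

\begin{proof}
If $h(e)=h(f)$ with $e\neq f$, then $ef$ is square-free and $h(ef)$ is a square. An occurrence of $h(e)$ at a position not divisible by $\lambda$ straddles the images of two adjacent letters $f\neq f'$ of $X$: we have $h(f)=qq'$, $h(f')=q''q'''$ and $h(e)=q'q''$ with $q',q''\neq\varepsilon$. If $e\neq f$, then $h(fe)=qq'q'q''$ contains a square. If $e=f$, then $e\neq f'$ and $h(ef')=q'q''q''q'''$ contains a square. Both contradict the square-freeness of $h$.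
\end{proof}

\section{Words whose repetitions have long gaps}\label{sec:words}

\subsection{What has to change}

We want a family of words $x(\sigma)$ as in \eqref{eq:xv} such that, for $\sigma\neq\tau$, Lemma~\ref{lem:eating} applies to $h(x(\sigma)x(\tau))$ with a constant $K$ so small that a word of the length of $h(v(\sigma))$ cannot consume it. Let $D=|P|$ be large. Two adjacent blocks contain the repetition $Pr_jP$, of ratio $D/|r_j|$, so $K$ is at least of this size. The canceler costs $|r_js_j|$ letters per block. For $n$ such payments at rate $D/|r_j|$ to fall short of the $2n$ blocks of $x(\sigma)x(\tau)$, we need roughly $|r_js_j|<2|r_j|$. In Section~\ref{sec:marker} we had $|r_j|=1$ and $|r_js_j|\le7$. Now there will be $24$ symbols, $|s_j|\le24$ and $|r_j|=54$; passing through $h$ may shorten a gap by two letter images, and $78/52=3/2<2$.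

All other repetitions must have a ratio of at most about $D/54$. For those that span several blocks we replace Thue's word by Dejean's \cite{De}: there is an infinite word $\mathbf d=d_1d_2\cdots$ over $\{1,2,3\}$ in which every factor $qq'q$ with $q\neq\varepsilon$ satisfies $|q|\le\frac34|qq'|$. Taking $q'=\varepsilon$ shows that $\mathbf d$ is square-free. Finally, short repetitions in the image of $h$ need not come from repetitions in the preimage, and for them we only know the trivial bound $|\pi_2|\ge1$, which gives ratios of order $\lambda$. So $D$ must be large compared with $\lambda$, while $\lambda$ depends on the size of the alphabet. The filler $f_1\cdots f_{100}$ of distinct letters is therefore replaced by a prefix of $\mathbf d$, whose length can be chosen after $h$.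

\subsection{The construction}

Let $\Sigma=\{\$,1,2,3,e_1,\dots,e_{78}\}$; the letters $1,2,3$ are called \emph{digits}. Put $E=e_1\cdots e_{78}$ and
\[
r_j=e_{25-j}\cdots e_{78-j},\qquad s_j=e_{79-j}\cdots e_{78}\qquad(1\le j\le24).
\]
Then $|r_j|=54$, $|s_j|=j$, and $r_js_j$ is a suffix of $E$. For $j\neq j'$ the words $r_j$ and $r_{j'}$ differ at every position, and $e_{78}$ occurs in no $r_j$. Fix $h:\Sigma^*\to\{a,b,c\}^*$ and $\lambda$ as in Lemma~\ref{lem:morphism}. Then fix an integer $D$ with
\begin{equation}\label{eq:D}
D+2\ge52\cdot56\,\lambda,\qquad D+54\ge3900,
\end{equation}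
let $\Pi$ be the prefix of $\mathbf d$ of length $D-79$, and put
\[
P=\$\,\Pi\,E,\qquad B=D+54,\qquad K=\frac{D+2}{52},\qquad M=\lambda(D+2).
\]
Thus $|P|=D$, blocks $Pr_j$ have length $B$, and $K\ge56\lambda\ge41$, $M\ge56\lambda$, $78\le B/50$. For $\sigma\in\{1,\dots,24\}^n$ define $x(\sigma)$ and $v(\sigma)$ by \eqref{eq:xv}; then $|x(\sigma)|=nB$ and $|v(\sigma)|\le78n$.

Fix a bijection between the symbols $1,\dots,24$ and the $2\cdot6\cdot2$ triples consisting of a \emph{type} in $\{1,2\}$, an ordered \emph{pair} of distinct digits, and a \emph{bit} in $\{0,1\}$. For $n$ divisible by $10$, let $I=\{n/10+1,\dots,9n/10\}$, and let $\mathcal S_n$ be the set of sequences $\sigma_1\cdots\sigma_n$ in which $\sigma_i$ has type $1$ for $i\le n/2$ and type $2$ for $i>n/2$, has the pair $(d_i,d_{i+1})$, and has an arbitrary bit for $i\in I$ and the bit $0$ for $i\notin I$. Two different elements of $\mathcal S_n$ differ at an index in $I$.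

Each ingredient excludes one kind of repetition in $\sigma\tau$. The frozen bits at both ends guarantee that $\sigma$ and $\tau$ do not agree on $9n/10$ consecutive indices. Dejean's property controls repetitions inside $\sigma$ or $\tau$, but says nothing about a shift other than $n$ that compares the end of $d_1\cdots d_n$ with its beginning; the types force such a comparison to leave a gap of length $n/2$. Pairs are used instead of single digits because an agreement on $m$ consecutive symbols lets $m+1$ copies of $P$ into a repetition. For example, symbols $j,j',j$ followed by another block give the repetition $Pr_jP\cdot r_{j'}\cdot Pr_jP$, of ratio more than $2D/54$, which is too large; with pairs, $\sigma_i=\sigma_{i+2}$ would make $d_id_{i+1}d_{i+2}d_{i+3}$ a square.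

\begin{lemma}\label{lem:symbols}
Let $\sigma\neq\tau$ in $\mathcal S_n$ and $\alpha=\sigma\tau=\alpha_1\cdots\alpha_{2n}$. Then adjacent symbols of $\alpha$ differ. If $k\ge2$ and $\alpha_i=\alpha_{i+k}$ for all $i$ in a set $\mathcal R$ of $m\ge0$ consecutive indices, then $m+1\le\frac9{10}k$.
\end{lemma}

\begin{proof}
Inside $\sigma$ or $\tau$, adjacent symbols have pairs $(d_i,d_{i+1})\neq(d_{i+1},d_{i+2})$, and $\sigma_n$, $\tau_1$ have different types. Let $k\ge2$. For $m=0$ the bound reads $1\le\frac9{10}k$. Let $m\ge1$.

If $k=n$, choose $i_0\in I$ with $\sigma_{i_0}\neq\tau_{i_0}$. Then $\mathcal R$ is a set of consecutive indices in $\{1,\dots,n\}\setminus\{i_0\}$, so $m\le\max(i_0-1,n-i_0)\le\frac9{10}n-1$.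

Let $k\neq n$. The types along $\alpha$ form four segments of length $n/2$, of types $1,2,1,2$. If two adjacent indices of $\mathcal R$ had different types, the same change of type would occur $k$ places later. But the change from $2$ to $1$ occurs once, and the two changes from $1$ to $2$ are at distance $n\neq k$. So the type is constant on $\mathcal R$, and has the same value on $\mathcal R+k$; each of the two sets lies in one segment.

Suppose they lie in the same segment. Subtract $n$ from all indices if this segment belongs to $\tau$. Equality of pairs gives $d_i=d_{i+k}$ for $m+1$ consecutive values of $i$, so $\mathbf d$ has a factor of length $k+m+1$ with period $k$. As $\mathbf d$ is square-free, $m+1<k$, and the factor is of the form $qq'q$ with $|q|=m+1$ and $|qq'|=k$. Hence $m+1\le\frac34k$.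

Suppose they lie in different segments of the same type. Then the $k-m$ indices strictly between $\mathcal R$ and $\mathcal R+k$ include a full segment, so $k\ge m+n/2$. Since $1\le m\le n/2$ and $n\ge10$, we get $m\le k/2$ and $k\ge6$, and therefore $m+1\le\frac k2+\frac k6\le\frac9{10}k$.
\end{proof}

\subsection{Repetitions before and after coding}

\begin{lemma}\label{lem:repX}
Let $\sigma\neq\tau$ in $\mathcal S_n$ and $X=x(\sigma\tau)=x(\sigma)x(\tau)$. Every repetition $p_1p_2p_1$ in $X$ has $|p_2|\ge1$ and satisfies one of
\begin{itemize}
\item[(i)] $|p_1|\le54$;
\item[(ii)] $|p_1|\le D$ and $|p_2|\ge54$;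
\item[(iii)] $|p_1|\le9|p_2|$.
\end{itemize}
In particular, $X$ is square-free.
\end{lemma}

\begin{proof}
Let $\alpha=\sigma\tau$ and $q=|p_1p_2|$, the distance between the two occurrences of $p_1$. Cases (ii) and (iii) imply $|p_2|\ge1$; in case (i) this must be shown.

\emph{Case $q=kB$, $k\ge1$.} If the first occurrence of $p_1$ meets the factor $r_{\alpha_i}$ of block $i$, then the second meets $r_{\alpha_{i+k}}$ at the same offset; as different $r_j$ differ at every position, $\alpha_i=\alpha_{i+k}$. The indices $i$ for which this happens are consecutive; let $m\ge0$ be their number. Then the first occurrence of $p_1$ lies within $m+1$ copies of $P$ and $m$ words $r_j$. For $k=1$, Lemma~\ref{lem:symbols} gives $m=0$, so $|p_1|\le D$ and $|p_2|=B-|p_1|\ge54$, which is (ii). For $k\ge2$ it gives $|p_1|\le(m+1)B\le\frac9{10}kB=\frac9{10}q$, so $|p_2|\ge\frac1{10}q$, and (iii) holds.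

\emph{Case $B\nmid q$.} The letter $\$$ occurs only at the start of a block, a digit followed by $e_1$ only at the boundary between $\Pi$ and $E$, and $e_{78}$ only at the end of $E$. If $p_1$ contained $\$$, or a digit followed by $e_1$, or $e_{78}$ followed by a letter, the two occurrences of this factor would have the same offset in their blocks, and $B$ would divide $q$. So each occurrence of $p_1$ lies within one $\Pi$, one $E$, or one $r_{\alpha_i}$.

Suppose $p_1$ consists of digits. If both occurrences lie in the same $\Pi$, then $p_1p_2p_1$ is a factor of $\mathbf d$, so $|p_1|\le\frac34(|p_1|+|p_2|)$, that is, $|p_1|\le3|p_2|$, and (iii) holds. If they lie in different blocks, then $|p_1|\le D$ and $p_2$ contains some $Er_{\alpha_i}$, so (ii) holds.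

Suppose $p_1$ consists of letters $e_i$. Each $e_i$ occurs at one offset in $E$, so if both occurrences lay in copies of $E$, then $B$ would divide $q$. Hence one of them lies in some $r_j$, and (i) holds. If the occurrences lie in different blocks, $p_2$ contains $\$$. If they lie in the same block $Pr_j$, they are not both in $r_j$, whose letters are distinct; so the first is in $E$ and the second in $r_j$. A letter of $r_j$ and its copy in $E$ are at distance $|r_js_j|=54+j$, so $|p_2|=54+j-|p_1|\ge j\ge1$.
\end{proof}

\begin{lemma}\label{lem:repY}
With $X$ as in Lemma~\ref{lem:repX}, the word $y=h(X)$ satisfies \textup{(R1)} and \textup{(R2)} with $K=(D+2)/52$ and $M=\lambda(D+2)$.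
\end{lemma}

\begin{proof}
Let $\pi_1\pi_2\pi_1$ be a repetition in $y$. Since $X$ and $h$ are square-free, so is $y$, and $|\pi_2|\ge1$. If $|\pi_1|\le56\lambda$, then (R1) holds because $K\ge56\lambda$, and (R2) is void because $M\ge56\lambda$.

Let $|\pi_1|>56\lambda$. Let $p_1$ be the factor of $X$ formed by the letters whose images lie completely in the first occurrence of $\pi_1$. At each end fewer than $\lambda$ letters of $\pi_1$ are left over, so
\[
\lambda|p_1|\le|\pi_1|<\lambda(|p_1|+2),
\]
and $p_1\neq\varepsilon$. The image of the first letter of $p_1$ occurs again $|\pi_1\pi_2|$ positions later, so $|\pi_1\pi_2|=q\lambda$ for an integer $q$, by Lemma~\ref{lem:sync}. As $h$ is injective on letters, $p_1$ occurs again in $X$ at distance $q$, and $q>|p_1|$ because $q\lambda>|\pi_1|$. So $X$ has a repetition $p_1p_2p_1$ with $|p_1p_2|=q$, and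
\[
|\pi_2|=q\lambda-|\pi_1|>\lambda(|p_2|-2).
\]
We go through the cases of Lemma~\ref{lem:repX}. Case (i) gives $|\pi_1|<56\lambda$, and case (iii) with $|p_2|\le3$ gives $|\pi_1|<29\lambda$; both are excluded. In case (ii), $|\pi_1|<\lambda(D+2)=M$, so (R2) is void, and $|\pi_2|>52\lambda$ gives $|\pi_1|\le K|\pi_2|$. In case (iii) with $|p_2|\ge4$, we have $|\pi_2|>\lambda|p_2|/2$ and $|\pi_1|<\lambda(9|p_2|+2)\le9.5\lambda|p_2|$, so $|\pi_1|\le20|\pi_2|\le K|\pi_2|$.
\end{proof}

\section{Proof of the classification}\label{sec:proof}

It remains to place the coded words inside $D^*(w)$ for an arbitrary $w$ with at least three letters. The device of Example~\ref{ex:stack} does this at a cost that does not depend on $n$.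

\begin{lemma}\label{lem:insert}
Let $w$ contain at least three different letters. Then $w=w_0\,ab^\mu c\,w_1$ for some distinct letters $a,b,c$, some $\mu\ge1$ and some words $w_0,w_1$. For every $q\in\{a,b,c\}^*$ there is a word $s$ with $w_0\,ab^\mu c\,q\,s\,w_1\in D^*(w)$.
\end{lemma}

\begin{proof}
Take a shortest factor of $w$ with at least three different letters. Removing its first or its last letter leaves at most two different letters. So the factor has exactly three different letters, its first letter and its last letter each occur once in it, and all inner letters equal the third letter.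

For the second statement use induction on $|q|$, with $s=\varepsilon$ for $q=\varepsilon$. Let $w_0\,y\,s\,w_1\in D^*(w)$ with $y=ab^\mu c\,q$, and let $e\in\{a,b,c\}$. Write $y=y_1ey_2$. Duplicating $ey_2$ gives $w_0\,(ye)\,(y_2s)\,w_1\in D^*(w)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $w$ contains at most two different letters, then $D^*(w)$ is regular by Theorem~\ref{thm:regular}, hence context-free. This is the only use of Theorem~\ref{thm:regular}.

Let $w$ contain at least three different letters, and let $L=D^*(w)$. Take $a,b,c$ from Lemma~\ref{lem:insert} and the objects of Section~\ref{sec:words}. Lemma~\ref{lem:insert} with $q=h(P)$ gives words $u=w_0ab^\mu c$ and $w'=sw_1$, independent of $n$, with $u\,h(P)\,w'\in L$. For $\sigma\in\mathcal S_n$, Lemma~\ref{lem:cancel} yields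
\begin{equation}\label{eq:in}
u\,h(x(\sigma))\,h(x(\sigma))\,h(v(\sigma))\,w'\ \to\ u\,h\bigl(x(\sigma)v(\sigma)\bigr)\,w'\ \to^*\ u\,h(P)\,w'\ \to^*\ w .
\end{equation}

In contrast, for all large $n$ the following holds:
\begin{equation}\label{eq:out}
\sigma\neq\tau\in\mathcal S_n,\quad|z|\le78\lambda n+|w'|\quad\Longrightarrow\quad u\,h(x(\sigma))\,h(x(\tau))\,z\notin L .
\end{equation}
Indeed, $y=h(x(\sigma))h(x(\tau))=h(x(\sigma\tau))$ has length $2nB\lambda$ and satisfies (R1) and (R2) by Lemma~\ref{lem:repY}. If $uyz\to^*w$, Lemma~\ref{lem:eating} gives
\[
2nB\lambda\le C+78K\lambda n,\qquad C=\max(4M,|w|)+K(|u|+|w'|),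
\]
where $C$ does not depend on $n$. Now $2B=2D+108$ and $78K=\frac32(D+2)$, so $\lambda n\bigl(\frac12D+105\bigr)\le C$, which fails for large $n$.

Suppose that $L$ is context-free, and fix a grammar in Chomsky normal form. We apply Lemma~\ref{lem:swap} with $b=\lambda B$, $\eta=0.07$, the set $I=\{n/10+1,\dots,9n/10\}$, and $\mathcal B_i$ the set of words $h(Pr_j)$ where $j$ ranges over the symbols allowed at index $i$ in $\mathcal S_n$. Since $h$ is uniform and injective on letters, it is injective on words, so $\mathcal B_i$ has two elements for $i\in I$ and one otherwise, and $\sigma\mapsto h(x(\sigma))$ is a bijection from $\mathcal S_n$ onto $\mathcal X$. Take $u$ as above, $u'=\varepsilon$, and $z_x=h(v(\sigma))w'$ for $x=h(x(\sigma))$; then $u\,x\,x\,z_x\in L$ by \eqref{eq:in}, and $|z_x|\le78\lambda n+|w'|$. Since $78\le B/50$ by \eqref{eq:D} and $n-|I|=n/5$, the left side of \eqref{eq:short} is at most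
\[
|u|+|w'|+0.02\,nb+0.4\,nb\ \le\ 0.43\,nb=\bigl(\tfrac12-\eta\bigr)nb
\]
for large $n$. Choose $n$ divisible by $10$ and so large that this inequality, \eqref{eq:large} and \eqref{eq:out} all hold. Lemma~\ref{lem:swap} gives $\sigma\neq\tau$ in $\mathcal S_n$ and a word $z$ with $|z|\le78\lambda n+|w'|$ and $u\,h(x(\sigma))\,h(x(\tau))\,z\in L$. This contradicts \eqref{eq:out}. Hence $D^*(w)$ is not context-free, and in particular not regular.
\end{proof}

The third letter of $w$ enters only through the morphism $h$, which Lemma~\ref{lem:insert} lets us use inside $D^*(w)$. With two letters there is no square-free word of length $4$, so no word of that length satisfies (R1), and Lemma~\ref{lem:eating} has nothing to act on.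

\begin{thebibliography}{9}

\bibitem{Br} Brandenburg, Theoret. Comput. Sci. 23 (1983).

\bibitem{De} Dejean, J. Combin. Theory Ser. A 13 (1972).

\bibitem{JPR} Nata\v{s}a Jonoska, Gheorghe P\u{a}un, Grzegorz Rozenberg, \emph{Aspects of Molecular Computing},
\texttt{http://diyhpl.us/\textasciitilde nmz787/pdf/Aspects\_Of\_Molecular\_Computing.pdf}

\bibitem{ORW} Ogden, Ross and Winklmann, SIAM J. Comput. 14 (1985).

\end{thebibliography}
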